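# Bockstein pages and degeneration at $E_3$ for the fibration $K(A)\to K(A)/T$

## The differential algebra $B\otimes\Lambda(P)$ and its Bockstein pages

The whole argument takes place in one differential graded algebra and a tower of pages built from it, so we start there.

A generalized Cartan matrix is an integer matrix $A=(a_{ij})_{i,j=1}^n$ with $a_{ii}=2$, with $a_{ij}\le 0$ for $i\neq j$, and with $a_{ij}=0$ if and only if $a_{ji}=0$. Let $Q^\vee=\bigoplus_i\mathbb Z h_i$ be the lattice on the simple coroots and $P$ its dual, with dual basis $\Lambda_1,\dots,\Lambda_n$. Define $\alpha_j\in P$ by $\langle\alpha_j,h_i\rangle=a_{ij}$. The simple reflections act by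
$$r_i\lambda=\lambda-\langle\lambda,h_i\rangle\alpha_i\ (\lambda\in P),\qquad r_ih=h-\langle\alpha_i,h\rangle h_i\ (h\in Q^\vee),$$
so that $\langle r_i\lambda,h\rangle=\langle\lambda,r_ih\rangle$. They generate the Weyl group $W$, a Coxeter group with simple reflections $s_i$ and length $\ell$. A real coroot is an element $\gamma=vh_i$ with $v\in W$, and its reflection is $r_\gamma=vs_iv^{-1}$. We use these textbook facts.

1. Each real coroot is positive or negative, and $\gamma\mapsto r_\gamma$ is a bijection from positive real coroots to reflections. The reflection $r_i$ permutes the positive real coroots other than $h_i$.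
2. Write $w\xrightarrow{\gamma}w'$ if $w'=wr_\gamma$ with $\gamma$ a positive real coroot and $\ell(w')=\ell(w)+1$. Then $w<w'$ in Bruhat order.
3. (Lifting property.) If $u<u'$, $u's_i<u'$ and $us_i>u$, then $us_i\le u'$.

Let $K=K(A)$ be the compact form of the Kac–Moody group, $T$ its maximal torus, $X=\mathcal F(A)=K/T$ the flag variety, and $B=H^*(X,\mathbb Z)$. This is a commutative ring in even degrees with Schubert basis $(\delta^w)_{w\in W}$, $\deg\delta^w=2\ell(w)$. For $\lambda\in P$ put $c(\lambda)=\sum_i\langle\lambda,h_i\rangle\delta^{s_i}\in B^2$. The Chevalley formula (Kac–Peterson, Kostant–Kumar; see Kumar's book *Kac–Moody groups, their flag varieties and representation theory*, Ch. XI) says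
$$c(\lambda)\,\delta^w=\sum_{w\xrightarrow{\gamma}w'}\langle\lambda,\gamma\rangle\,\delta^{w'}.\qquad(1)$$
Via $c$ the ring $B$ is an algebra over $S=\mathrm{Sym}(P)$; we write $\lambda b=c(\lambda)b$, and $PB$ for the ideal generated by $c(P)$.

**Definition (the algebra $C$).** Let $C=B\otimes\Lambda(P)$, bigraded by $C^{s,t}=B^s\otimes\Lambda^t(P)$, and let $d$ be the derivation (with signs given by total degree) that is $0$ on $B$ and sends $\lambda\in P$ to $c(\lambda)$.

Then $d^2=0$, and $d$ has bidegree $(2,-1)$. In formulas, $\omega\mapsto\sum_i\delta^{s_i}\otimes\partial_{h_i}\omega$ is the antiderivation extending $c$ to $\Lambda(P)$. Since $\delta^{s_i}=c(\Lambda_i)$ and $\sum_i\langle\Lambda_i,\gamma\rangle\partial_{h_i}=\partial_\gamma$, formula (1) gives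
$$d(\delta^w\otimes\omega)=\sum_{w\xrightarrow{\gamma}w'}\delta^{w'}\otimes\partial_\gamma\omega,\qquad(2)$$
where $\partial_\gamma$ is the antiderivation of $\Lambda(P)$ with $\partial_\gamma\lambda=\langle\lambda,\gamma\rangle$. We call $t$ the row. Note that $C$ is torsion-free and that each $C^{s,t}$ is finitely generated.

Now fix a prime $p$. A bar denotes reduction mod $p$.

**Definition (Bockstein pages).** For $k\ge1$ let $\mathcal Z_k\subset H(C/p)$ be the set of classes $[\bar x]$ with $x\in C$, $dx\in p^kC$; this is the image of the reduction $\rho_k:H(C/p^k)\to H(C/p)$. Let $\mathcal D_k\subset H(C/p)$ be the set of classes $[\bar y]$ with $y\in C$, $p^{k-1}y\in dC$; this is the image of $H(C/p^{k-1})\xrightarrow{\beta}H(C)\to H(C/p)$, where $\beta$ is the Bockstein of $0\to C\xrightarrow{p^{k-1}}C\to C/p^{k-1}\to0$. Put $\mathfrak B_k=\mathcal Z_k/\mathcal D_k$ and $\beta_k[\bar x]=[\overline{p^{-k}dx}]$.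

Here $\mathcal Z_1=H(C/p)$ and $\mathcal D_1=0$, so $\mathfrak B_1=H(C/p)$.

**Lemma 1.** $\mathcal Z_k$ is a subalgebra of $H(C/p)$, $\mathcal D_k$ is an ideal of $\mathcal Z_k$, $\beta_k$ is a well-defined derivation of $\mathfrak B_k$ of bidegree $(2,-1)$ with $\beta_k^2=0$, and $H(\mathfrak B_k,\beta_k)=\mathfrak B_{k+1}$ as algebras.

*Proof.* If $dx=p^kx'$ and $dy=p^ky'$, then $d(xy)\in p^kC$, so $\mathcal Z_k$ is a subalgebra. If $p^{k-1}y=du$, then $p^{k-1}dy=0$, so $dy=0$ because $C$ is torsion-free. Hence $\mathcal D_k\subset\mathcal Z_m$ for all $m$.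

**Ideal.** We must multiply a class of $\mathcal D_k$ by one of $\mathcal Z_k$. Let $p^{k-1}y=du$ and $dx=p^kx'$. Then $p^{k-1}yx=du\cdot x=d(ux)\pm p^kux'$, so $p^{k-1}(yx\mp pux')\in dC$. As $yx\mp pux'$ reduces to $\overline{yx}$, we get $[\overline{yx}]\in\mathcal D_k$. The other side is the same.

**Well-definedness.** We show that $[\bar x']\in\mathcal D_k$ if $dx=p^kx'$ and $[\bar x]\in\mathcal D_k$; by additivity this suffices, since two representatives of one class of $\mathcal Z_k$ differ by a representative of $0\in\mathcal D_k$. Write $x=y+dv+ps$ with $p^{k-1}y=du$. As $dy=0$, $p^kx'=dx=p\,ds$, so $p^{k-1}x'=ds$ and $[\bar x']\in\mathcal D_k$. Moreover $dx'=0$, so $[\bar x']\in\mathcal Z_k$ and $\beta_k^2=0$. The Leibniz rule for $d$ makes $\beta_k$ a derivation.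

**Kernel.** We show $\ker\beta_k=\mathcal Z_{k+1}/\mathcal D_k$. Let $dx=p^kx'$ with $[\bar x']\in\mathcal D_k$, so $x'=y+dv+ps$ with $p^{k-1}y=du$. Then $dx=p\,du+p^kdv+p^{k+1}s$, so $x-pu-p^kv$ reduces to $\bar x$ and has differential in $p^{k+1}C$. Thus $[\bar x]\in\mathcal Z_{k+1}$. Conversely, if $dx=p^{k+1}s$ then $p^{-k}dx=ps$ reduces to $0$.

**Image.** We show $\operatorname{im}\beta_k=\mathcal D_{k+1}/\mathcal D_k$. If $p^ky=du$, then $[\bar u]\in\mathcal Z_k$ and $\beta_k[\bar u]=[\bar y]$. Conversely $p^k\cdot p^{-k}dx\in dC$. So $H(\mathfrak B_k,\beta_k)=\mathcal Z_{k+1}/\mathcal D_{k+1}$. $\square$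

**Row zero.** Put $\mathbb A=B/PB=H^{*,0}(C)$, and write $M[N]$ for the elements of $M$ killed by $N$. All elements of $C^{*,0}=B$ are cycles and $(dC)^{*,0}=PB$. So $\mathcal Z_k^{*,0}=\mathbb A/p$, and $\mathcal D_k^{*,0}$ is the image of $\mathbb A[p^{k-1}]$. Therefore
$$\mathfrak B_k^{*,0}=A_k:=\mathbb A/(p\mathbb A+\mathbb A[p^{k-1}]),\qquad \beta_k|_{A_k}=0.\qquad(3)$$

**Example ($A=(2)$, $K=SU(2)$).** Here $W=\{1,s\}$, $B=\mathbb Z\oplus\mathbb Zx$ with $x=\delta^s$, $x^2=0$, $P=\mathbb Z\Lambda$ and $d\Lambda=x$. So $H(C)=\mathbb Z\cdot1\oplus\mathbb Z\cdot x\Lambda$, and $\mathfrak B_k=\Lambda_{\mathbb F_p}(x\Lambda)$ for all $p,k$, with generator in row $1$.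

**Example ($SO(3)$).** The same recipe makes sense for a compact connected Lie group if $Q^\vee$ is replaced by the cocharacter lattice of $T$. For $SO(3)$ that lattice is generated by half of the coroot, so $P=\mathbb Z\lambda$ with $\langle\lambda,h\rangle=2$, and $d\lambda=2x$, $x^2=0$. Thus $H(C)$ is $\mathbb Z\cdot 1$, $\mathbb Z/2\cdot x$, $\mathbb Z\cdot x\lambda$. For $p=2$ we have $d=0$ mod $2$, so $\mathfrak B_1=\mathbb F_2[x]/(x^2)\otimes\Lambda(\lambda)$ with $\beta_1\lambda=x$. The homology is $\mathfrak B_2=\Lambda(x\lambda)$. A product on page 1 has become a new generator on page 2, still in row $1$.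

**Example (rank two, $a_{12}a_{21}\neq0$).** Now $s_1s_2\ne s_2s_1$. From $w=s_1$ the covers are $s_1s_2$ with $\gamma=h_2$, and $s_2s_1=s_1\cdot s_1s_2s_1$ with $\gamma=r_1h_2=h_2-a_{21}h_1$; symmetrically for $s_2$. By (1),
$$c(\Lambda_1)^2=-a_{21}\delta^{s_2s_1},\quad c(\Lambda_1)c(\Lambda_2)=\delta^{s_1s_2}+\delta^{s_2s_1},\quad c(\Lambda_2)^2=-a_{12}\delta^{s_1s_2}.$$
Since $PB$ in degree $4$ is spanned by these, $\mathbb A^4\cong\mathbb Z/\gcd(a_{12},a_{21})$. If the gcd is $4$ and $p=2$, then $A_1^4=A_2^4=\mathbb F_2$ and $A_3^4=0$: the higher pages record the order of the torsion.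

## The spectral sequence of $K(A)\to K(A)/T$ and what is to be proved

The map $\pi:K\to X$ is a fibration with fibre $T$, where $H^*(T,\mathbb Z)=\Lambda(P)$ and $H_*(T,\mathbb Z)=\Lambda(Q^\vee)$. Let $E_r(K(A),\mathbb Z)$ denote the terms of its cohomology (resp. homology) spectral sequence over $\mathbb Z$. The text "Constructing Groups Associated To", from which the problem comes, gives as known that $E_3$ is the homology of $(C^*,d^*)$ (resp. $(C_*,d_*)$). Here $C^*=\mathbb Z[W]\otimes\Lambda(P)$ with $d^*$ given by (2), so $C^*=C$, and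
$$C_*=\mathbb Z[W]\otimes\Lambda(Q^\vee),\qquad d_*(\delta_w\otimes\theta)=\sum_{w'\xrightarrow{\gamma}w}\delta_{w'}\otimes(\gamma\wedge\theta).$$
It conjectures that nothing happens after $E_3$. We prove this.

**Theorem A.** For every generalized Cartan matrix $A$, $E_\infty(K(A),\mathbb Z)=E_3(K(A),\mathbb Z)$, i.e. $d_r=0$ for all $r\ge3$, in cohomology and in homology.

**Theorem B.**

1. The same holds with coefficients in any abelian group $G$.
2. Every extension $0\to F^{j+1}H^m\to F^jH^m\to E_\infty\to0$ of the filtration of $H^m(K(A),\mathbb Z)$ splits. Hence $H^m(K(A),\mathbb Z)\cong\bigoplus_{s+t=m}E_3^{s,t}\cong H^m(C^*)$ as groups.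
3. All this holds for every compact connected Lie group $K$, simply connected or not, with maximal torus $T$.
4. The index $3$ is optimal: $d_2\ne0$ if $n\ge1$.

The pages $\mathfrak B_k$ enter as follows. For $r\ge3$ the differential $d_r$ lowers the row by $r-1\ge2$, so it vanishes on rows $0$ and $1$, hence on all products of such classes. We shall see that Bocksteins of classes killed by all $d_r$ are again killed by all $d_r$. So if every page $\mathfrak B_k$ is generated as an algebra by rows $0$ and $1$, no room is left for a differential with coefficients $\mathbb Z/p^k$, and then none over $\mathbb Z$. The generation statement is what most of the work goes into.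

## The page $E_2$ as the algebra $C$

**Standard facts.** $K$ is a topological group and $\pi$ is a locally trivial principal $T$-bundle. $X$ is a countable CW complex with one cell of dimension $2\ell(w)$ for each $w\in W$, hence finitely many in each dimension, with classes $\delta_w$ in homology. Products of countable CW complexes are CW complexes, and $X$ is paracompact.

**The filtration.** Let $X_{2j}$ be the skeleta, $Y_j=\pi^{-1}(X_{2j})$, $F_j=\mathrm{Sing}_*(Y_j)$ (singular chains), and
$$F^j=\mathrm{Sing}^*(K,Y_{j-1};G)=\mathrm{Ann}(F_{j-1}).$$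
A compact subset of $X$ lies in a finite subcomplex, so $\mathrm{Sing}_*(K)=\bigcup_jF_j$. By excision, and because $\pi$ is trivial over cells,
$$H_*(Y_j,Y_{j-1})\cong\bigoplus_{\ell(w)=j}H_*\big((D^{2j},S^{2j-1})\times T\big).$$
The right action of $T$ on $K$ makes this a right module over the Pontryagin ring $H_*(T)=\Lambda(Q^\vee)$. It is free on its part of degree $2j$, and $\pi_*$ maps that part isomorphically to $H_{2j}(X_{2j},X_{2j-2})=\bigoplus_{\ell(w)=j}\mathbb Z\delta_w$. So canonically $H_*(Y_j,Y_{j-1})=\bigoplus_{\ell(w)=j}\delta_w\otimes\Lambda(Q^\vee)$, free of finite type, and dually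
$$E_2^{2j,t}(G)=H^{2j+t}(F^j/F^{j+1})=H^{2j+t}(Y_j,Y_{j-1};G)=C^{2j,t}\otimes G.$$
The odd columns vanish.

**Page numbers.** Odd columns are zero, so $d_r=0$ for odd $r$, and one step in $j$ counts as two columns. For $i\ge1$ let $Z_{(i)}\subset H(F^j/F^{j+1})$ consist of the classes of those $x\in F^j$ with $dx\in F^{j+i}$, and $B_{(i)}$ of the classes of those $x\in F^j$ of the form $x=db$ with $b\in F^{j-i+1}$. Then $E_{2i}=Z_{(i)}/B_{(i)}$, the differential $d_{2i}$ sends the class of $x$ to that of $dx$, its kernel is $Z_{(i+1)}/B_{(i)}$, and $E_{2i+1}=E_{2i+2}=Z_{(i+1)}/B_{(i+1)}$.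

**Lemma 2 (products).** For a commutative coefficient ring $R$, the pages $E_r(R)$, $r\ge2$, form a spectral sequence of algebras: each $d_r$ is a derivation, $E_{r+1}$ has the product induced from $E_r$, and $E_2(R)=B\otimes\Lambda(P)\otimes R$ as an algebra.

*Proof.* **Step 1: replace the diagonal of $K$ by a filtered map.** Let $M_j=\bigcup_{a+b=j}Y_a\times Y_b\subset K\times K$, the preimage of the $2j$-skeleton of $X\times X$. Choose a homotopy from the diagonal of $X$ to a cellular map $D:X\to X\times X$. The diagonal of $K$ extends to the map of principal $T\times T$-bundles $K\times_T(T\times T)\to K\times K$, $[k,(t,t')]\mapsto(kt,kt')$, which covers the diagonal of $X$. By the covering homotopy theorem for principal bundles it is homotopic, through bundle maps over the chosen homotopy, to a bundle map covering $D$. Restricting to the points $[k,(1,1)]$, and using $[kt,(1,1)]=[k,(t,t)]$, we get $\tilde D:K\to K\times K$, homotopic to the diagonal, covering $D$, with $\tilde D(kt)=\tilde D(k)(t,t)$. In particular $\tilde D(Y_j)\subset M_j$.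

**Step 2: compare the two filtrations on the product.** Let $\mathcal G_j=\mathrm{Sing}_*(M_j)$ and $\mathcal G'_j=\sum_{a+b=j}\mathrm{Sing}_*(Y_a)\otimes\mathrm{Sing}_*(Y_b)$. The Eilenberg–Zilber shuffle map $\nabla:\mathrm{Sing}_*(K)\otimes\mathrm{Sing}_*(K)\to\mathrm{Sing}_*(K\times K)$ is natural, so it maps $\mathcal G'_j$ into $\mathcal G_j$. Moreover
$$\mathcal G'_j/\mathcal G'_{j-1}=\bigoplus_{a+b=j}\mathrm{Sing}_*(Y_a,Y_{a-1})\otimes\mathrm{Sing}_*(Y_b,Y_{b-1}).$$
By the Künneth theorem (all $H_*(Y_a,Y_{a-1})$ are free) its homology is $\bigoplus H_*(Y_a,Y_{a-1})\otimes H_*(Y_b,Y_{b-1})$. By excision over the product cells, $\nabla$ identifies this with $H_*(M_j,M_{j-1})$. So $\mathcal G'_j/\mathcal G'_{j-1}\to\mathcal G_j/\mathcal G_{j-1}$ is a quasi-isomorphism of free complexes bounded below, hence a homotopy equivalence. Therefore $\nabla^*$ from $\mathrm{Sing}^*(K\times K;R)$ to $\mathrm{Hom}(\mathrm{Sing}_*(K)\otimes\mathrm{Sing}_*(K),R)$, both with the annihilator filtrations, induces an isomorphism on $E_2$, hence on all $E_r$, $r\ge2$.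

**Step 3: define the products.** The cross product $x\otimes y\mapsto x\times y\in\mathrm{Hom}(\mathrm{Sing}_*(K)\otimes\mathrm{Sing}_*(K),R)$ is a chain map. It takes $F^a\otimes F^b$ into $\mathrm{Ann}(\mathcal G'_{a+b-1})$: if $c+d=a+b-1$, then $c\le a-1$ or $d\le b-1$. So it induces pairings of pages satisfying the Leibniz rule and compatible with passage from $E_r$ to $E_{r+1}$. Composing with $(\nabla^*)^{-1}$ and $\tilde D^*$ on pages gives the products.

**Step 4: compute the product on $E_2$.** As above, $H_*(M_j,M_{j-1})$ is free over $H_*(T\times T)$ on its part of degree $2j$, which is $H_{2j}((X\times X)_{2j},(X\times X)_{2j-2})$. The map $\tilde D_*:H_*(Y_j,Y_{j-1})\to H_*(M_j,M_{j-1})$ is linear over $\Delta_*:H_*(T)\to H_*(T\times T)$, with $\Delta$ the diagonal of $T$, and equals $D_*$ in degree $2j$. So $\tilde D_*(\delta_w\theta)=D_*(\delta_w)\Delta_*(\theta)$. Also $\nabla_*(\delta_u\theta\otimes\delta_v\theta')=(\delta_u\times\delta_v)(\theta\times\theta')$, without sign because $\deg\delta_v$ is even. Since $D$ and $\Delta$ induce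 the cup products of $X$ and $T$, dualizing gives $(b\otimes\omega)(b'\otimes\omega')=bb'\otimes\omega\omega'$. $\square$

**The differential $d_2$.** It vanishes on row $0$. Over the 2-cell of $s_i$, the bundle $\pi$ is induced from the Hopf bundle $SU(2)\to SU(2)/U(1)$ via $h_i:U(1)\to T$. In the Hopf bundle, $d_2$ takes a generator of $H^1(U(1))$ to $\pm$ a generator of $H^2(S^2)$, because $H^1(S^3)=H^2(S^3)=0$. By naturality $d_2\lambda=\pm\sum_i\langle\lambda,h_i\rangle\delta^{s_i}=\pm c(\lambda)$ with one global sign. If the sign is $-$, change the identification $H^1(T)=P$ by $-1$; this is an algebra automorphism of $C$. So $d_2\lambda=c(\lambda)$, and by Lemma 2 $d_2=d$. Comparing with the universal bundle $ET\to BT$, in which $d_2$ identifies $P=H^1(T)$ with $H^2(BT)$, we also see that $\lambda\in H^2(BT)$ pulls back to $c(\lambda)$ under the classifying map $X\to BT$. In particular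
$$E_3(G)=H(C\otimes G),\qquad E_3^{*,0}(\mathbb Z)=\mathbb A .$$

**Definition (permanent).** An element of $E_3^{2j,t}(G)$ is *permanent* if all $d_r$, $r\ge3$, vanish on it.

If all elements of $E_3(G)$ are permanent, then $d_3=0$, so $E_4=E_3$, then $d_4=0$, and so on: $E_3(G)=E_\infty(G)$. The following facts will be used constantly.

First, *an element of $E_3^{2j,t}(G)$ is permanent if and only if it is represented by the class in $H(F^j/F^{j+1})$ of a cocycle of $F^j$.* The "if" part is clear. For the converse, note that $H_m(Y_i,Y_{i-1})=0$ for $m<2i$. So $H_m(K,Y_{j-1})=0$ for $m<2j$, and by universal coefficients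
$$H^m(F^j)=H^m(K,Y_{j-1};G)=0\quad\text{for }m<2j.\qquad(4)$$
Let $z$ be permanent of total degree $m$ and let $\zeta$ represent it. Since $\ker d_{2i}=Z_{(i+1)}/B_{(i)}$, the class $\zeta$ lies in $Z_{(i)}$ for every $i$. Choose $i$ with $2(j+i)>m+1$ and $x\in F^j$ of class $\zeta$ with $dx\in F^{j+i}$. By (4), $dx=dx'$ with $x'\in F^{j+i}$. So $x-x'$ is a cocycle of $F^j$ with class $\zeta$.

Second, coefficient homomorphisms preserve permanence. Third, *elements with $t\le1$ are permanent*, since $d_r$ lowers $t$ by $r-1\ge2$. Fourth, by Lemma 2, *products of permanent elements are permanent* (over a commutative coefficient ring).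

## Field coefficients do not decide the integral question

A natural plan is: prove degeneration over every field, then deduce it over $\mathbb Z$. The first half will succeed (Proposition 7). The second is not formal. If $y=d_rx$ over $\mathbb Z$, degeneration over $\mathbb F_p$ only says that $y$ is divisible by $p$.

**Example (a filtered complex).** Let $u,a,v,b$ be free generators over $\mathbb Z$ of filtrations $j,j+1,j+2,j+3$ and degrees $m,m+1,m+1,m+2$, with
$$Du=4a-2v,\qquad Da=2b,\qquad Dv=4b,\qquad Db=0.$$
Then $D^2u=8b-8b=0$, and $D$ respects the filtration. With pages numbered as above, $d_2u=4a$ and $d_2v=4b$, so $E_3(\mathbb Z)=\mathbb Z/4\,a\oplus\mathbb Z/4\,b$, and $d_4a=2b\ne0$. Over a field of characteristic $2$ we have $D=0$, and over any other field $E_3=0$. So this complex degenerates at $E_3$ over every field and not over $\mathbb Z$. With coefficients $\mathbb Z/4$ the nonzero $d_4$ is visible. We therefore need all coefficients $\mathbb Z/p^k$.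

One could instead try to show directly that $E_3(\mathbb Z)$ is generated by rows $0$ and $1$. For groups with torsion this can fail.

**Example ($SO(3)^3$).** Here $B=\mathbb Z[x_1,x_2,x_3]/(x_i^2)$, $P=\bigoplus\mathbb Z\lambda_i$ and $d\lambda_i=2x_i$. Put $z=x_1\lambda_2\lambda_3-x_2\lambda_1\lambda_3+x_3\lambda_1\lambda_2\in C^{2,2}$, so that $d(\lambda_1\lambda_2\lambda_3)=2z$. Then $dz=0$, and $z$ is not a boundary because $C^{0,3}=\mathbb Z\lambda_1\lambda_2\lambda_3$. On $\Lambda^t(P)$ with $t\ge1$ we have $d=2\sum_ix_i\otimes\partial_i$, where $\partial_i$ is the antiderivation with $\partial_i\lambda_j=\delta_{ij}$ (Kronecker delta). This is injective because $\sum_i\lambda_i\partial_i=t$. Hence $H^{0,t}(C)=0$ for $t\geq1$. A product of classes of rows $\le1$ lying in column $2$ has at most one factor outside column $0$, and the others lie in $H^{0,0}(C)=\mathbb Z$. So it has row at most $1$. Thus $[z]\in H^{2,2}(C)$ is a nonzero class outside the subalgebra generated by rows $0$ and $1$. But $[z]$ is the Bockstein of $\lambda_1\lambda_2\lambda_3\in E_3(\mathbb Z/2)$,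 a product of classes in row $1$. This suggests adding Bocksteins to products as a way of making permanent classes.

## Bocksteins of permanent classes and a criterion

**Lemma 3.** If $z\in E_3^{2j,t}(\mathbb Z/N)$ is permanent, then so is $\beta(z)\in E_3^{2j+2,t-1}(\mathbb Z)$, where $\beta$ is the Bockstein of $0\to C\xrightarrow{N}C\to C/N\to0$.

*Proof.* **Step 1: lift a cocycle to an integral cochain compatible with $C$.** Let $c\in F^j$ be a cocycle mod $N$ whose class $\zeta\in H(F^j/F^{j+1};\mathbb Z/N)=C^{2j,t}\otimes\mathbb Z/N$ represents $z$. Lift $\zeta$ to $\tilde\zeta\in C^{2j,t}=H(F^j/F^{j+1};\mathbb Z)$, represented by an integral cochain $c_0\in F^j$ with $dc_0\in F^{j+1}$. Modulo $N$, $c$ and $c_0$ have the same class, so $c-c_0=db'+f'$ with $b'\in F^j$, $f'\in F^{j+1}$. Relative singular chains are free, so $b',f'$ lift to integral cochains $b\in F^j$, $f\in F^{j+1}$. Put $\tilde c=c_0+db+f$, a lift of $c$.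

**Step 2: divide by $N$.** We have $d\tilde c=dc_0+df\in F^{j+1}$, and since $c$ is a cocycle mod $N$, $d\tilde c=Ne$. As $Ne$ vanishes on $Y_j$, so does $e$; thus $e\in F^{j+1}$. And $N\,de=0$ gives $de=0$.

**Step 3: identify the class of $e$.** Let $\eta\in C^{2j+2,t-1}$ be the class of $e$ in $H(F^{j+1}/F^{j+2};\mathbb Z)$. Since $f\in F^{j+1}$, $df$ has class $0$ there, so $N\eta=[dc_0]=d_2\tilde\zeta$. By definition of $\beta$, $\eta$ represents $\beta(z)$. As $e$ is a cocycle of $F^{j+1}$, $\beta(z)$ is permanent. $\square$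

**Proposition 4 (criterion).** Let $p$ be a prime such that for every $k\ge1$ the algebra $\mathfrak B_k$ is generated by its elements with $t\le1$. Then for every $k\ge0$ all elements of $E_3(\mathbb Z/p^k)$ are permanent.

*Proof.* Induction on $k$; the case $k=0$ is trivial. Let $k\ge1$ and $w\in E_3(\mathbb Z/p^k)$.

**Step 1: remove products.** The class of $\rho_k(w)\in\mathcal Z_k$ in $\mathfrak B_k$ is a sum of products of elements of $\mathfrak B_k^{*,\le1}$. Since $\mathcal Z_k$ is the image of the ring map $\rho_k$, each of these lifts to $E_3^{*,\le1}(\mathbb Z/p^k)$, where it is permanent. So there is a permanent $u\in E_3(\mathbb Z/p^k)$ with $\rho_k(w-u)\in\mathcal D_k$.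

**Step 2: remove Bocksteins.** By definition of $\mathcal D_k$, $\rho_k(w-u)=\beta(x)\bmod p$ with $x\in E_3(\mathbb Z/p^{k-1})$. By induction $x$ is permanent. By Lemma 3 $\beta(x)\in E_3(\mathbb Z)$ is permanent, hence so is its reduction $v\in E_3(\mathbb Z/p^k)$, and $\rho_k(v)=\rho_k(w-u)$.

**Step 3: remove multiples of $p$.** Now $w-u-v\in\ker\rho_k$. By the exact sequence $0\to C/p^{k-1}\xrightarrow{p}C/p^k\to C/p\to0$, this kernel is the image of $E_3(\mathbb Z/p^{k-1})$ under the coefficient map $\mathbb Z/p^{k-1}\xrightarrow{p}\mathbb Z/p^k$. By induction and naturality $w-u-v$ is permanent. So $w$ is permanent. $\square$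

It remains to prove that every $\mathfrak B_k$ is generated by rows $0$ and $1$.

## The first page: $B_{\mathbb F}$ is free over the image of $S_{\mathbb F}$

Let $\mathbb F$ be a field, $B_{\mathbb F}=B\otimes\mathbb F$, $S_{\mathbb F}=S\otimes\mathbb F$, $P_{\mathbb F}=P\otimes\mathbb F$, and let $S_+$ be the ideal of elements of positive degree. The aim is to compute $H(C\otimes\mathbb F)$, the homology of a Koszul-type complex. The tool is a family of operators lowering degree.

On $S$ put $\Delta_if=(f-r_if)/\alpha_i$, where $r_i$ acts by ring automorphisms. This makes sense: $\alpha_i\ne0$ because $\langle\alpha_i,h_i\rangle=2$; $\Delta_i\lambda=\langle\lambda,h_i\rangle$; and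
$$fg-r_i(f)r_i(g)=(f-r_if)g+r_i(f)(g-r_ig)$$
shows, by induction on degree, that the quotient is integral and that $\Delta_i(fg)=\Delta_i(f)g+r_i(f)\Delta_i(g)$. On $B$ put $\Delta_i\delta^w=\delta^{ws_i}$ if $ws_i<w$, and $0$ otherwise. All this reduces to $\mathbb F$.

**Lemma 5.** $\Delta_i(fb)=\Delta_i(f)b+r_i(f)\Delta_i(b)$ for $f\in S$, $b\in B$.

*Proof.* If the formula holds for $f$ and for $g$ (with all $b$), then
$$\Delta_i(fgb)=\Delta_i(f)gb+r_i(f)\big(\Delta_i(g)b+r_i(g)\Delta_i(b)\big)=\Delta_i(fg)b+r_i(fg)\Delta_i(b).$$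
So it suffices to take $f=\lambda\in P$ and $b=\delta^w$.

**Case $ws_i>w$.** The right side is $\langle\lambda,h_i\rangle\delta^w$. On the left, by (1), only those $w'$ with $w\xrightarrow{\gamma}w'$ and $w's_i<w'$ contribute. By lifting, $ws_i\le w'$; the lengths agree, so $w'=ws_i$ and $\gamma=h_i$. This term does occur, and it gives $\langle\lambda,h_i\rangle\delta^w$.

**Case $v:=ws_i<w$.** The right side is
$$\langle\lambda,h_i\rangle\delta^w+\sum_{v\xrightarrow{\gamma}vr_\gamma}\langle r_i\lambda,\gamma\rangle\delta^{vr_\gamma}.$$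
The term $\gamma=h_i$ equals $-\langle\lambda,h_i\rangle\delta^w$ and cancels the first term. The left side is $\sum\langle\lambda,\gamma'\rangle\delta^{w's_i}$ over $w'=wr_{\gamma'}$ with $\ell(w')=\ell(w)+1$ and $w's_i<w'$. We match the two sums. Given $\gamma'$, we have $\gamma'\ne h_i$ since $ws_i<w$. Put $\gamma=r_i\gamma'$, which is positive and $\neq h_i$. Then $w's_i=vs_ir_{\gamma'}s_i=vr_\gamma=:u$, $\langle\lambda,\gamma'\rangle=\langle r_i\lambda,\gamma\rangle$, and $\ell(u)=\ell(w)=\ell(v)+1$. Conversely, let $u=vr_\gamma$ with $\gamma\ne h_i$ positive and $\ell(u)=\ell(v)+1$. If $us_i<u$, lifting for $v<u$ gives $w=vs_i\le u$, so $u=w$ and $\gamma=h_i$, a contradiction. Hence $us_i>u$, and $w'=us_i=wr_{r_i\gamma}$ satisfies $\ell(w')=\ell(w)+1$ and $w's_i=u<w'$. $\square$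

Let $I=\{f\in S_{\mathbb F}:f\cdot1=0\in B_{\mathbb F}\}$, a homogeneous ideal contained in $S_+$, and $R=S_{\mathbb F}/I\subset B_{\mathbb F}$. Clearly $IB_{\mathbb F}=0$. As $\Delta_i1=0$, Lemma 5 gives $\Delta_i(f\cdot1)=(\Delta_if)\cdot1$. So $\Delta_iI\subset I$; then $r_iI\subset I$ because $r_if=f-\alpha_i\Delta_if$; and $\Delta_iI^2\subset I^2$ by the product rule. We also need a converse.

*If $g\in S_{\mathbb F}$ is homogeneous of degree $e$ and $\Delta_{i_1}\cdots\Delta_{i_e}g=0$ for all $i_1,\dots,i_e$, then $g\in I$.* $\qquad(5)$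

Indeed, for a reduced word $w=s_{i_1}\cdots s_{i_e}$ and $\ell(v)=e$, the operator $\Delta_{i_1}\cdots\Delta_{i_e}$ sends $\delta^v$ to $\delta^{vw^{-1}}$ if the length drops at each step, and to $0$ otherwise. So it sends $\delta^w$ to $1$ and every other $\delta^v$ to $0$. Applied to $g\cdot1$ it extracts the coefficient of $\delta^w$, which is therefore zero for every $w$.

**Lemma 6.** Let $M$ be a graded $S_{\mathbb F}$-module, bounded below, with $IM=0$, with operators $\Delta_i$ of degree $-1$ (polynomial degree) satisfying $\Delta_i(gm)=\Delta_i(g)m+r_i(g)\Delta_i(m)$. Let homogeneous $m_j$ lift an $\mathbb F$-basis of $M/S_+M$. Then $M$ is free over $R$ with basis $(m_j)$.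

*Proof.* By the graded Nakayama lemma the $m_j$ generate $M$. Let $\sum g_jm_j=0$ be a homogeneous finite relation with some $g_j\notin I$. Drop the terms with $g_j\in I$, which are $0$. Let $d$ be the maximal degree of the remaining $m_j$, and let $M_{<d}$ be the submodule generated by the elements of degree $<d$. By the product rule $M_{<d}$ is $\Delta_i$-stable. If $\deg m_j=d$, then $\Delta_im_j\in M_{<d}$. Now
$$\sum_{\deg m_j=d}g_jm_j\in M_{<d},$$
where these $g_j$ have a common degree $e$. Applying $\Delta_{i_e},\dots,\Delta_{i_1}$ successively, and discarding at each step the terms $r_i(\cdot)\Delta_im_j\in M_{<d}$, we get $\sum_{\deg m_j=d}(\Delta_{i_1}\cdots\Delta_{i_e}g_j)m_j\in M_{<d}$. The coefficients are constants, and the degree-$d$ part of $M_{<d}$ lies in $S_+M$. So the constants vanish, for every choice of indices. By (5), $g_j\in I$, a contradiction. $\square$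

**Proposition 7.** $E_3(\mathbb F)\cong A_{\mathbb F}\otimes\Lambda(y_1,\dots,y_q)$ as bigraded algebras, with $A_{\mathbb F}=E_3^{*,0}(\mathbb F)=B_{\mathbb F}/PB_{\mathbb F}$ and $y_i\in E_3^{*,1}(\mathbb F)$. In particular $E_3(\mathbb F)=E_\infty(\mathbb F)$.

*Proof.* **Step 1: show that $I$ is generated by a regular sequence.** If $I=0$ there is nothing to do, with $q=0$. In general apply Lemma 6 to $M=I/I^2$ with the induced operators: $I/I^2$ is free over $R$. We use the theorem of Ferrand–Vasconcelos (Bruns–Herzog, *Cohen–Macaulay rings*, Thm 2.2.8): in a Noetherian local ring, a proper ideal of finite projective dimension whose conormal module $I/I^2$ is free over the quotient ring is generated by a regular sequence. Localize at $S_+$. The local ring is regular, so projective dimensions are finite, and the localization of $I$ is generated by a regular sequence, which is a minimal generating system. Let $f_1,\dots,f_q$ be minimal homogeneous generators of $I$. Since $I/S_+I$ does not change under localization at $S_+$, they remain minimal generators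 there. Koszul complexes on two minimal generating systems of an ideal of a local ring are isomorphic. So the Koszul homology $H_{>0}(f;S_{\mathbb F})$ vanishes after localization at $S_+$. It is finitely generated and graded, and a nonzero such module $N$ has $N/S_+N\ne0$, which would survive localization. So $H_{>0}(f;S_{\mathbb F})=0$.

**Step 2: compute $H(R\otimes\Lambda(P_{\mathbb F}))$.** Consider the dga
$$\mathcal K=S_{\mathbb F}\otimes\Lambda(e_1,\dots,e_q)\otimes\Lambda(P_{\mathbb F}),\qquad de_i=f_i,\quad d\lambda=\lambda,$$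
graded by total exterior degree. The dga map $\mathcal K\to R\otimes\Lambda(P_{\mathbb F})$, $e_i\mapsto0$, is a quasi-isomorphism: filter both sides by exterior degree in $P_{\mathbb F}$ (a finite filtration); on the quotients it is $S_{\mathbb F}\otimes\Lambda(e)\to R$ tensored with $\Lambda^a(P_{\mathbb F})$, a quasi-isomorphism by Step 1. The dga map $\mathcal K\to\mathbb F\otimes\Lambda(e)$ killing $S_+$ and $P_{\mathbb F}$, whose target has $d=0$ because $f_i\in S_+$, is also a quasi-isomorphism: filter by exterior degree in the $e_i$ and use that the Koszul complex $S_{\mathbb F}\otimes\Lambda(P_{\mathbb F})$ resolves $\mathbb F$. Both maps respect products and exterior degree. So $H(R\otimes\Lambda(P_{\mathbb F}))=\Lambda(y_1,\dots,y_q)$ with $y_i$ of exterior degree $1$.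

**Step 3: pass from $R$ to $B_{\mathbb F}$.** Apply Lemma 6 to $M=B_{\mathbb F}$: it is $R$-free on lifts $b_j$ of a basis of $A_{\mathbb F}=B_{\mathbb F}/S_+B_{\mathbb F}$. As the $b_j$ are cycles, $C\otimes\mathbb F=B_{\mathbb F}\otimes\Lambda(P_{\mathbb F})=\bigoplus_jb_j(R\otimes\Lambda(P_{\mathbb F}))$ as complexes. So the elements $b_jy_J$ form a basis of $E_3(\mathbb F)$, and the multiplication map $A_{\mathbb F}\otimes\Lambda(y)\to E_3(\mathbb F)$ is an isomorphism. Thus $E_3(\mathbb F)$ is generated by elements with $t\le1$, which are permanent. $\square$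

**Example ($SU(3)$).** Let $a_{12}=a_{21}=-1$, $a=c(\Lambda_1)$, $b=c(\Lambda_2)$. The rank-two computation gives $a^2=\delta^{s_2s_1}$, $b^2=\delta^{s_1s_2}$, $ab=a^2+b^2$. The only cover of $s_2s_1$ is $s_2s_1s_2$, with $\gamma=h_2$, so $a^3=0$ and $a^2b=\delta^{s_2s_1s_2}$. Hence $S_{\mathbb F}\to B_{\mathbb F}$ is onto, and $I$ contains $f_1=\Lambda_1^2-\Lambda_1\Lambda_2+\Lambda_2^2$ and $f_2=\Lambda_1^3$. These are coprime, so $S_{\mathbb F}/(f_1,f_2)$ has dimension $6=\dim B_{\mathbb F}$ and $I=(f_1,f_2)$. Here $A_{\mathbb F}=\mathbb F$, and one may take $y_1=(a-b)\otimes\Lambda_1+b\otimes\Lambda_2$ in bidegree $(2,1)$ and $y_2=a^2\otimes\Lambda_1$ in bidegree $(4,1)$; indeed $dy_1=a^2-ab+b^2=0$ and $dy_2=a^3=0$.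

For $\mathbb F=\mathbb F_p$, Proposition 7 says $\mathfrak B_1=A_1\otimes\Lambda(U_1)$, with $U_1$ the span of the $y_i$ in row $1$.

## A coproduct on $\mathbb A=B/PB$

The next page is the homology of $A_1\otimes\Lambda(U_1)$ under $\beta_1$, a Koszul complex over $A_1$. Over an arbitrary algebra, Koszul homology need not be generated in exterior degrees $0$ and $1$.

**Example.** Let $A'=\mathbb F[x,y]/(x^2,xy,y^2)$ and let $\mathcal L=A'\otimes\Lambda(\varepsilon_1,\varepsilon_2)$ with $d\varepsilon_1=x$, $d\varepsilon_2=y$. In exterior degree $2$ the cycles are $A'_+\varepsilon_1\varepsilon_2$, of dimension $2$, and there are no boundaries. In exterior degree $1$ the cycles other than boundaries can be found as follows: $d(g_1\varepsilon_1+g_2\varepsilon_2)=g_1x+g_2y=0$ forces $g_1,g_2\in A'_+$. Since $(A'_+)^2=0$, all products of two such cycles vanish. So $H_2\neq0$ is not generated by $H_0$ and $H_1$.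

So we need information on the algebras $A_k$. It comes from the multiplication of $K$. The difficulty is that $\mathbb A$ does not visibly embed in $H^*(K,\mathbb Z)$ at this stage, so we build the coproduct geometrically.

**Proposition 8.** There is a ring homomorphism $\varphi:\mathbb A\to\mathbb A\otimes\mathbb A$ with $(\mathrm{aug}\otimes1)\varphi=1=(1\otimes\mathrm{aug})\varphi$, where $\mathrm{aug}$ is the projection to degree $0$, and $\varphi$ is coassociative modulo every prime $p$.

*Proof.* **Step 1: the spaces.** Let $E=K\times_TX$, with $[gt,x]=[g,tx]$. Let $\mathrm{pr}:E\to X$, $[g,x]\mapsto gT$, a bundle with fibre $X$, and $a:E\to X$, $[g,x]\mapsto gx$. Let $X_T=ET\times_TX$. Since $X$ is paracompact there is a $T$-map $c_K:K\to ET$. It gives $\bar c:E\to X_T$, $[g,x]\mapsto[c_K(g),x]$, covering the classifying map $X\to BT$, under which $\lambda\in P=H^2(BT)$ pulls back to $c(\lambda)$.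

**Step 2: compute $H^*(E)$ modulo $P$.** Both $BT$ and $X$ have free, even, finite type cohomology, and $BT$ is simply connected, so the Serre spectral sequence of $X\to X_T\to BT$ collapses. Choose $\xi^w\in H^{2\ell(w)}(X_T)$ restricting to $\delta^w$ on the fibre, with $\xi^1=1$. By Leray–Hirsch, $H^*(X_T)$ is $S$-free on the $\xi^w$, and $H^*(E)$ is free over $\mathrm{pr}^*B$ on $\xi^w_E=\bar c^*\xi^w$. The kernel of $H^*(X_T)\to B$ is $P\cdot H^*(X_T)$. So $\bar c^*$ induces a ring map $B\to H^*(E)/PH^*(E)$, $\delta^w\mapsto\xi^w_E$, where $P$ acts on $H^*(E)$ through $\mathrm{pr}^*c$. Also $\mathrm{pr}^*$ induces $\mathbb A=B/PB\to H^*(E)/PH^*(E)$. Together they give a ring isomorphism $\mathbb A\otimes B\cong H^*(E)/PH^*(E)$, because the right side is $\bigoplus_w(B/PB)\xi^w_E$. Let $\psi$ be the ring map $B\xrightarrow{a^*}H^*(E)\to\mathbb A\otimes B$.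

**Step 3: the left counit.** Let $i:X\to E$, $x\mapsto[1,x]$. Since $\mathrm{pr}\circ i$ is constant, $i^*$ kills $\mathrm{pr}^*B^{>0}$; and $\bar ci$ is a fibre inclusion, so $i^*\xi^w_E=\delta^w$. So $i^*$ induces $\mathrm{aug}\otimes1:\mathbb A\otimes B\to B$. As $ai=\mathrm{id}$, $(\mathrm{aug}\otimes1)\psi=\mathrm{id}$.

**Step 4: the right counit.** The point $o=1T\in X$ is $T$-fixed, so $\sigma:X\to E$, $gT\mapsto[g,o]$, is well defined. We have $\sigma^*\mathrm{pr}^*=\mathrm{id}$. The map $\bar c\sigma$ sends $gT$ to $[c_K(g),o]$, so it factors through $X\to BT$. Hence for $w\ne1$ the class $\sigma^*\xi^w_E$ is the image of an element of $S$ of positive degree, and lies in $PB$. So $H^*(E)\xrightarrow{\sigma^*}B\to\mathbb A$ kills $PH^*(E)$ and induces $1\otimes\mathrm{aug}:\mathbb A\otimes B\to\mathbb A$. As $a\sigma=\mathrm{id}$, $(1\otimes\mathrm{aug})\psi(b)=\bar b$, the class of $b$ in $\mathbb A$.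

**Step 5: descend to $\mathbb A$.** In degree $2$, $(\mathbb A\otimes B)^2=\mathbb A^2\otimes1\oplus1\otimes B^2$. By Steps 3 and 4, the component of $\psi(c(\lambda))$ in $1\otimes B^2$ is $1\otimes c(\lambda)$, and that in $\mathbb A^2\otimes1$ is $\overline{c(\lambda)}\otimes1=0$. So $\psi(c(\lambda))=1\otimes c(\lambda)$. Hence the ring map $B\xrightarrow{\psi}\mathbb A\otimes B\to\mathbb A\otimes\mathbb A$ kills $PB$. It induces $\varphi$ with the two counit properties.

**Step 6: compare with the multiplication of $K$ modulo $p$.** By Proposition 7, $\mathbb A/p=E_3^{*,0}(\mathbb F_p)=E_\infty^{*,0}(\mathbb F_p)$. By (4) the part $F^{j+1}H^{2j}$ of the filtration is $0$, so this row embeds in $H^*(K;\mathbb F_p)$ via $\pi^*$. Let $\mathrm{mult}$ be the multiplication of $K$. Then $\pi\circ\mathrm{mult}$ is the composite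
$$K\times K\xrightarrow{1\times\pi}K\times X\xrightarrow{\kappa}E\xrightarrow{a}X,\qquad\kappa(g,x)=[g,x].$$
Under $\kappa(1\times\pi)$ the class $\mathrm{pr}^*b$ pulls back to $\pi^*b\otimes1$. In particular $PH^*(E)$ pulls back to $0$, since $\pi^*c(\lambda)=0$ (because $c(\lambda)=d_2\lambda$). The map $\bar c\kappa(g,x)=[c_K(g),x]$ factors through $ET\times X\to X_T$, and $ET$ is contractible. So $\bar c\kappa$ is homotopic to the projection to $X$ followed by a fibre inclusion, and $\xi^w_E$ pulls back to $1\otimes\pi^*\delta^w$. Therefore $\mathrm{mult}^*\pi^*=(\pi^*\otimes\pi^*)\varphi$ mod $p$.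

**Step 7: coassociativity.** Mod $p$ we get
$$(\pi^*)^{\otimes3}(\varphi\otimes1)\varphi=(\mathrm{mult}^*\otimes1)\mathrm{mult}^*\pi^*=(1\otimes\mathrm{mult}^*)\mathrm{mult}^*\pi^*=(\pi^*)^{\otimes3}(1\otimes\varphi)\varphi.$$
Since $(\pi^*)^{\otimes3}$ is injective on $(\mathbb A/p)^{\otimes3}$, $\varphi$ mod $p$ is coassociative. $\square$

An algebra is *monogenic* if it is generated by one element, for instance $\mathbb F_p[x]$ or $\mathbb F_p[x]/(x^h)$.

**Corollary 9.** As an algebra, $A_k=\mathbb A/(p\mathbb A+\mathbb A[p^{k-1}])$ is a tensor product of monogenic algebras $\mathbb F_p[x]/(x^h)$, $2\le h\le\infty$ ($h=\infty$: polynomial), with $\deg x>0$ even, finitely many in each degree.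

*Proof.* **Step 1: show that $\varphi$ descends to $A_k$.** Decompose each $\mathbb A^m$ into cyclic groups $\mathbb Z/n_i$, with $n_i=0$ allowed. If $p^k\mid n_i$, every element of $\mathbb Z/n_i$ killed by $p^{k-1}$ is divisible by $p$, so the summand contributes $\mathbb F_p$ to $A_k$. If $p^k\nmid n_i$, the elements killed by $p^{k-1}$ together with the multiples of $p$ are everything, so it contributes $0$. Hence $A_k\otimes A_k$ is the sum of the $\mathbb F_p$'s over the pairs with $p^k\mid n_i$ and $p^k\mid n_j$. For such a pair $p^k\mid\gcd(n_i,n_j)$, and an element of $\mathbb Z/n_i\otimes\mathbb Z/n_j=\mathbb Z/\gcd(n_i,n_j)$ killed by $p^{k-1}$ is divisible by $p$. So $(\mathbb A\otimes\mathbb A)[p^{k-1}]$ maps to $0$ in $A_k\otimes A_k$. Therefore $\varphi$ induces a ring map $A_k\to A_k\otimes A_k$. It is counital, and it is coassociative because $A_k$ is a quotient of $\mathbb A/p$.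

**Step 2: apply Borel's theorem.** As $A_k^0=\mathbb F_p$, $A_k$ is a connected commutative Hopf algebra of finite type over the perfect field $\mathbb F_p$, in even degrees. By Borel's theorem (Milnor–Moore, *On the structure of Hopf algebras*, Thm 7.11) such a Hopf algebra is, as an algebra, a tensor product of Hopf algebras with a single generator. $\square$

## Koszul complexes between tensor products of monogenic algebras

**Lemma 10.** Let $A'\to A''$ be a surjection of graded algebras over a field $\mathbb F$, both of the form in Corollary 9 (with $\mathbb F$ for $\mathbb F_p$). Let $(b_j)$ be a family of elements generating the kernel, each homogeneous of an assigned positive degree ($b_j=0$ is allowed), finitely many in each degree. Then the Koszul complex $A'\otimes\Lambda(\varepsilon_j)$, $d\varepsilon_j=b_j$, has homology $A''\otimes\Lambda(U)$ as an algebra, with $U$ in exterior degree $1$.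

*Proof.* **Step 1: move to a polynomial ring.** Write $A'=\mathrm{Pol}/(g_i)$ with $\mathrm{Pol}=\mathbb F[X_i]$ and $g_i=X_i^{h_i}$ for those $i$ with $h_i<\infty$. Let $\hat b_j\in\mathrm{Pol}$ be homogeneous lifts of the $b_j$, and
$$\mathcal E=\mathrm{Pol}\otimes\Lambda(e_i,\varepsilon_j),\qquad de_i=g_i,\quad d\varepsilon_j=\hat b_j,$$
with $e_i,\varepsilon_j$ given the internal degrees of $g_i,\hat b_j$ (the assigned ones where the element is $0$). Everything is of finite type in internal degree. The map $\mathrm{Pol}\otimes\Lambda(e_i)\to A'$ is a quasi-isomorphism, being a tensor product of quasi-isomorphisms $\mathbb F[X]\otimes\Lambda(e)\to\mathbb F[X]/(X^h)$ and identities of $\mathbb F[X]$. Filter by the number of $\varepsilon$'s, a finite filtration in each internal degree. It follows that the dga map $\mathcal E\to A'\otimes\Lambda(\varepsilon_j)$, $e_i\mapsto0$, is a quasi-isomorphism. It preserves exterior degree.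

**Step 2: choose coordinates adapted to $A''$.** Let $J=\ker(\mathrm{Pol}\to A'')=(g_i,\hat b_j)$. Choose homogeneous $\hat X_l\in\mathrm{Pol}$ over the monogenic generators $x''_l$ of $A''$, with heights $h''_l$. They are independent in $\mathrm{Pol}_+/\mathrm{Pol}_+^2$, because the $x''_l$ are independent in $A''_+/(A''_+)^2$ (heights are at least $2$). Complete them by homogeneous $\hat u_m$ to a basis of $\mathrm{Pol}_+/\mathrm{Pol}_+^2$, that is, to polynomial generators of $\mathrm{Pol}$. Subtract from $\hat u_m$ a polynomial in the $\hat X_l$ with the same image in $A''$. We get polynomial generators $\hat X_l,u_m$ with $u_m\mapsto0$. So $J$ is generated by the family $(f_\nu)$ consisting of the $u_m$ and the $\hat X_l^{h''_l}$ with $h''_l<\infty$. Its Koszul complex $K(f;\mathrm{Pol})$ is a resolution of $A''$, as in Step 1. Tensored with $\mathbb F$ it has zero differential. So $(f_\nu)$ gives a basis of $J/\mathrm{Pol}_+J=\mathrm{Tor}_1^{\mathrm{Pol}}(A'',\mathbb F)$.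

**Step 3: change the basis of the exterior generators.** Let $M$ be the free $\mathrm{Pol}$-module on the $e_i,\varepsilon_j$, and $\tau=d:M\to J$, which is surjective. Choose homogeneous $\hat e_\nu\in M$ with $\tau(\hat e_\nu)=f_\nu$. They are independent in $M/\mathrm{Pol}_+M$, since their images in $J/\mathrm{Pol}_+J$ are. Complete them by some $v_n\in\{e_i,\varepsilon_j\}$ to a basis of $M/\mathrm{Pol}_+M$. Write $\tau(v_n)=\sum_\nu c_{n\nu}f_\nu$ with homogeneous $c_{n\nu}\in\mathrm{Pol}$, and put $v'_n=v_n-\sum_\nu c_{n\nu}\hat e_\nu$, so $\tau(v'_n)=0$. The family $(\hat e_\nu,v'_n)$ is still a basis of $M/\mathrm{Pol}_+M$. By the graded Nakayama lemma it generates $M$, and since $M$ is free of finite type with the same number of generators in each degree, it is a basis of $M$. Hence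
$$\mathcal E=\Lambda_{\mathrm{Pol}}(M)=K(f;\mathrm{Pol})\otimes\Lambda(v'_n),\qquad dv'_n=0,$$
and its homology is $A''\otimes\Lambda(v'_n)$ as an algebra. Take $U$ to be the span of the $v'_n$. $\square$

For $A'=\mathbb F_2[x]/(x^2)$, $A''=\mathbb F_2$ and $b=x$, the homology is $\Lambda(x\varepsilon)$: this is the passage from $\mathfrak B_1$ to $\mathfrak B_2$ for $SO(3)$.

## All pages are generated by rows $0$ and $1$

**Proposition 11.** For all primes $p$ and all $k\ge1$, $\mathfrak B_k\cong A_k\otimes\Lambda(U_k)$ as algebras, with $U_k\subset\mathfrak B_k^{*,1}$. In particular $\mathfrak B_k$ is generated as an algebra by elements with $t\le1$.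

*Proof.* Induction on $k$. The case $k=1$ is Proposition 7 with $\mathbb F=\mathbb F_p$. Given the claim for $k$, choose a homogeneous basis $(y_j)$ of $U_k$, finitely many in each degree, and put $b_j=\beta_ky_j\in\mathfrak B_k^{*,0}=A_k$. It lies in positive degree, since $\beta_k$ has bidegree $(2,-1)$, and may be $0$. As $\beta_k$ is a derivation vanishing on $A_k$ (Lemma 1 and (3)), $(\mathfrak B_k,\beta_k)$ is the Koszul complex of $(b_j)$ over $A_k$, with exterior degree equal to the row $t$. Its homology is $\mathfrak B_{k+1}$ by Lemma 1. In row $0$ this reads $A_k/(b_j)=A_{k+1}$. So $(b_j)$ generates the kernel of the surjection $A_k\to A_{k+1}$, and both algebras are as in Corollary 9. By Lemma 10, $\mathfrak B_{k+1}\cong A_{k+1}\otimes\Lambda(U_{k+1})$ with $U_{k+1}$ in row $1$. $\square$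

By Proposition 4 all elements of $E_3(\mathbb Z/p^k)$ are permanent, for all $p$ and $k$. By the Chinese remainder theorem,
$$d_r=0\text{ for all }r\ge3\text{ in cohomology with coefficients }\mathbb Z/N,\text{ for every }N\ge1.\qquad(6)$$

*Proof of Theorem A, cohomology.* Let $r\ge3$ and suppose $E_r(\mathbb Z)=E_3(\mathbb Z)$; for $r=3$ this holds. Let $x\in E_r(\mathbb Z)$ and $y=d_rx\in E_3(\mathbb Z)$. By naturality and (6), $y$ maps to $0$ in $E_r(\mathbb Z/N)=E_3(\mathbb Z/N)$ for all $N$. The kernel of $H(C)\to H(C\otimes\mathbb Z/N)$ is $N\,H(C)$. So, in the bidegree $(s',t')$ of $y$, we have $y\in\bigcap_NN\,E_3^{s',t'}(\mathbb Z)$, which is $0$ because $E_3^{s',t'}(\mathbb Z)$ is finitely generated. Thus $d_r=0$ and $E_{r+1}(\mathbb Z)=E_3(\mathbb Z)$. $\square$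

*Proof of Theorem A, homology.* **Step 1: the pages.** The filtration $F_j=\mathrm{Sing}_*(Y_j)$ gives $E^2(G)=C_*\otimes G$. Its differential $d^2$ is dual, up to sign, to $d_2=d^*$. Since $\gamma\wedge$ and $\partial_\gamma$ are adjoint, it is $d_*$ up to signs. So $E^3(G)=H(C_*\otimes G)$.

**Step 2: coefficients $\mathbb Z/N$, by counting lengths.** The complex $C^*\otimes\mathbb Z/N$ is, up to signs, $\mathrm{Hom}(C_*,\mathbb Z/N)$. Likewise $\mathrm{Sing}^*(K;\mathbb Z/N)=\mathrm{Hom}_{\mathbb Z/N}(\mathrm{Sing}_*(K)\otimes\mathbb Z/N,\mathbb Z/N)$. The functor $\mathrm{Hom}(-,\mathbb Z/N)$ is exact on $\mathbb Z/N$-modules and preserves lengths of finitely generated ones. So in each total degree $m$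
$$\mathrm{length}\,H_m(K;\mathbb Z/N)=\mathrm{length}\,H^m(K;\mathbb Z/N)=\mathrm{length}\,H^m(C^*\otimes\mathbb Z/N)=\mathrm{length}\,H_m(C_*\otimes\mathbb Z/N),$$
where the middle equality is (6). The first term is the length of the part of $E^\infty(\mathbb Z/N)$ of total degree $m$; the last is that of $E^3(\mathbb Z/N)$. These lengths are finite, and $E^\infty$ is obtained from $E^3$ by successively taking homology. A nonzero $d^r$ would make the length drop. So $d^r=0$ for all $r\ge3$ with coefficients $\mathbb Z/N$.

**Step 3: coefficients $\mathbb Z$.** Since $C_*$ is free of finite type, the kernel of $H(C_*)\to H(C_*\otimes\mathbb Z/N)$ is $NH(C_*)$, and the argument of the previous proof gives $d^r=0$ for $r\ge3$ over $\mathbb Z$. $\square$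

## Other coefficients, extensions, compact Lie groups, and $d_2$

*Proof of Theorem B, part 1.* For finitely generated $G$, decompose into cyclic groups and use Theorem A and the case $\mathbb Z/N$. In general, let $x\in C\otimes G$ be a cycle representing an element of $E_3(G)$. It lies in $C\otimes G_0$ for a finitely generated $G_0\subset G$. Since $C$ is free, $C\otimes G_0\to C\otimes G$ is injective, so $x$ is a cycle there. So every element of $E_3(G)$ comes from some $E_3(G_0)$, and naturality shows that it is permanent. The same argument works in homology with $C_*\otimes G$. $\square$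

*Proof of Theorem B, part 2.* For a finitely generated abelian group $M$, let $\lambda_k(M)$ and $\tau_k(M)$ be the lengths of $M\otimes\mathbb Z/p^k$ and $M[p^k]$. Then $\lambda_k(M)=k\,\mathrm{rk}\,M+\tau_k(M)$.

**Step 1: compare torsion of $H^m(K,\mathbb Z)$ and $H^m(C)$.** By (6), $H^m(K;\mathbb Z/p^k)$ and $H^m(C\otimes\mathbb Z/p^k)$ have equal length. By universal coefficients these lengths are $\lambda_k(H^m)+\tau_k(H^{m+1})$ with $H^\bullet=H^\bullet(K;\mathbb Z)$, respectively $H^\bullet(C)$. The ranks agree by Theorem A. Also $\tau_k(H^0)=0$ on both sides. If the $\tau_k(H^m)$ agree, so do the $\lambda_k(H^m)$, and then the $\tau_k(H^{m+1})$. By induction on $m$ all $\tau_k,\lambda_k$ agree. Hence, for all $p$ and $k$,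
$$\lambda_k(H^m(K;\mathbb Z))=\lambda_k(H^m(C))=\sum_{s+t=m}\lambda_k(E_\infty^{s,t}).$$

**Step 2: deduce purity.** Tensor products are right exact, so $\lambda_k$ is subadditive on extensions. The equality just proved forces additivity on each extension $0\to F^{j+1}H^m\to F^jH^m\to E_\infty\to0$. So $F^{j+1}H^m\otimes\mathbb Z/p^k\to F^jH^m\otimes\mathbb Z/p^k$ is injective for all $p,k$. By the Chinese remainder theorem the same holds for $\mathbb Z/N$, that is, $F^{j+1}H^m\cap N\,F^jH^m=N\,F^{j+1}H^m$ for all $N$.

**Step 3: split.** Let $\bar x$ generate a cyclic summand of the quotient, and let $x\in F^jH^m$ be a lift. If $\bar x$ has finite order $N$, then $Nx\in F^{j+1}H^m\cap N\,F^jH^m$, so $Nx=Ny$ with $y\in F^{j+1}H^m$, and $x-y$ is a lift of order $N$. If $\bar x$ has infinite order, any lift will do. Hence the extension splits, and $H^m(K;\mathbb Z)\cong\bigoplus_{s+t=m}E_3^{s,t}\cong H^m(C^*)$. $\square$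

*Proof of Theorem B, part 3.* Let $K$ be a compact connected Lie group, $L$ the cocharacter lattice of $T$, so that $H_*(T)=\Lambda(L)$; let $P=L^*$, $h_i\in L$ the simple coroots, and $\alpha_i\in P$ the simple roots. The Bruhat cells of $K/T$, the formula $d_2\lambda=c(\lambda)=\sum_i\langle\lambda,h_i\rangle\delta^{s_i}$ (up to the global sign), the Chevalley formula (1) and the facts on Weyl groups hold as before, and the proof used nothing else. In particular it never used that the $h_i$ form a basis of $L$. This is visible at the following points. In deriving (2) from (1), write $d=\sum_ac(\lambda_a)\otimes\partial_{\lambda_a^*}$ with dual bases $(\lambda_a)$ of $P$ and $(\lambda_a^*)$ of $L$, and use $\sum_a\langle\lambda_a,\gamma\rangle\partial_{\lambda_a^*}=\partial_\gamma$. The operators $\Delta_i$ need only $\alpha_i\ne0$, which follows from $\langle\alpha_i,h_i\rangle=2$. In Proposition 8, $\psi(c(\lambda))=1\otimes c(\lambda)$ was deduced from the counits alone. In Proposition 7 some $f_i$ may now have degree $1$, which is harmless since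 only $f_i\in S_+$ was used. So Theorem A and parts 1 and 2 hold for $K$, with $C=B\otimes\Lambda(P)$ and $C_*=\mathbb Z[W]\otimes\Lambda(L)$. $\square$

*Proof of Theorem B, part 4.* We have $d_2(1\otimes\Lambda_i)=\pm\delta^{s_i}\ne0$, so $E_2\ne E_3$ whenever $n\ge1$. $\square$
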